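# Two Gaussians run for different times, and one-sided Liouville theorems for Ornstein–Uhlenbeck operators

## 1. A pointwise comparison of two Gaussian kernels

Fix two real $N\times N$ matrices $A$ and $B$, with $A$ symmetric and non-negative definite. They define a linear stochastic equation
$$dX=BX\,dr+\sqrt2\,A^{1/2}\,dW,\qquad X_0=x,$$
whose solution is $X^x_t=e^{tB}x+\sqrt2\int_0^te^{(t-s)B}A^{1/2}dW_s$. So $X^x_t$ is Gaussian with mean $e^{tB}x$ and covariance
$$Q_t=2\int_0^te^{sB}Ae^{sB^T}ds .$$
Throughout we assume the **Kalman condition (K):** $\ker A$ contains no nonzero subspace invariant under $B^T$.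

*Claim: $Q_t>0$ for every $t>0$.* Suppose $0=\langle Q_t\xi,\xi\rangle=2\int_0^t|A^{1/2}e^{sB^T}\xi|^2ds$. Then $A^{1/2}e^{sB^T}\xi=0$ for $s\in[0,t]$, and by analyticity in $s$ for all $s\in\mathbb R$. The space $\operatorname{span}\{e^{sB^T}\xi:s\in\mathbb R\}$ is therefore contained in $\ker A$. It is finite-dimensional, hence closed, and it contains the $s$-derivatives $B^Te^{sB^T}\xi$, so it is $B^T$-invariant. By (K) it is zero, and $\xi=0$.

Thus $X_t^x$ has the strictly positive density
$$p_t(x,z)=(2\pi)^{-N/2}(\det Q_t)^{-1/2}\exp\Big(-\tfrac12\big\langle Q_t^{-1}(z-e^{tB}x),\,z-e^{tB}x\big\rangle\Big),$$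
and we write $P_tf(x)=\int p_t(x,z)f(z)\,dz$ for Borel $f$ that is non-negative or bounded.

**Example 1.** Let $N=2$, $A=\operatorname{diag}(1,0)$ and $Bx=(0,x_1)$. Then $\ker A$ is spanned by $e_2$, and $B^Te_2=e_1\notin\ker A$, so (K) holds although $A$ is degenerate. Here $e^{sB}e_1=(1,s)$, so
$$Q_t=2\int_0^t\begin{pmatrix}1&s\\ s&s^2\end{pmatrix}ds=\begin{pmatrix}2t&t^2\\ t^2&\tfrac23t^3\end{pmatrix},\qquad \det Q_t=\tfrac13t^4>0 .$$

The whole lecture turns on one comparison. Start one Gaussian at $x$ and let it run for time $T$. Start another at $y$ and let it run for the longer time $T+h$. The second one is wider, and it dominates a multiple of the first at every point $z$.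

**Lemma 1 (kernel comparison).** For $T,h>0$ and all $x,y,z\in\mathbb R^N$,
$$p_T(x,z)\le\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}\exp\Big(\tfrac12\big\langle Q_h^{-1}(x-e^{hB}y),\,x-e^{hB}y\big\rangle\Big)\,p_{T+h}(y,z).$$

**Step 1: a matrix inequality.** This step separates the exponents. For positive definite $P,S$ and vectors $f,g$,
$$\langle(P+S)^{-1}(f+g),f+g\rangle\le\langle P^{-1}f,f\rangle+\langle S^{-1}g,g\rangle.\tag{1}$$
Put $\zeta=(P+S)^{-1}(f+g)$. Expanding $|P^{1/2}\zeta-P^{-1/2}f|^2\ge0$ gives $\langle\zeta,f\rangle\le\frac12\langle P\zeta,\zeta\rangle+\frac12\langle P^{-1}f,f\rangle$, and likewise $\langle\zeta,g\rangle\le\frac12\langle S\zeta,\zeta\rangle+\frac12\langle S^{-1}g,g\rangle$. Add these. With $q=\langle\zeta,f+g\rangle=\langle(P+S)\zeta,\zeta\rangle$, the sum reads $q\le\frac12q+\frac12(\langle P^{-1}f,f\rangle+\langle S^{-1}g,g\rangle)$, which is (1).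

**Step 2: choose the matrices.** This step fits the two kernels into (1). Splitting the integral at $T$ gives
$$Q_{T+h}=Q_T+e^{TB}Q_he^{TB^T}.\tag{2}$$
Take $P=Q_T$, $S=e^{TB}Q_he^{TB^T}>0$, $f=z-e^{TB}x$ and $g=e^{TB}(x-e^{hB}y)$. Then $P+S=Q_{T+h}$ and $f+g=z-e^{(T+h)B}y$. Moreover $S^{-1}=e^{-TB^T}Q_h^{-1}e^{-TB}$, so
$$\langle S^{-1}g,g\rangle=\langle Q_h^{-1}(x-e^{hB}y),x-e^{hB}y\rangle .$$
Hence (1) says
$$-\tfrac12\langle Q_T^{-1}f,f\rangle\le-\tfrac12\langle Q_{T+h}^{-1}(f+g),f+g\rangle+\tfrac12\langle Q_h^{-1}(x-e^{hB}y),x-e^{hB}y\rangle .$$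
Exponentiate and insert the normalizing factors. $\square$

Two features matter. First, the exponential factor does not depend on $T$, because the factors $e^{TB}$ cancel exactly. Second, nothing was lost: if $\zeta=S^{-1}g$ and $f=P\zeta$, then $f+g=(P+S)\zeta$ and both sides of (1) equal $\langle(P+S)\zeta,\zeta\rangle$. So the constant in Lemma 1 is exactly the supremum over $z$ of $p_T(x,z)/p_{T+h}(y,z)$.

**Example 2.** For $A=I$, $B=0$ we have $Q_t=2tI$, and Lemma 1 reads
$$p_T(x,z)\le\big(\tfrac{T+h}{T}\big)^{N/2}e^{|x-y|^2/(4h)}p_{T+h}(y,z).$$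
Let $T\to\infty$ with $h$ fixed: the first factor tends to $1$. Then let $h\to\infty$: the second tends to $1$. In the other order the first factor would blow up.

## 2. Non-negative solutions of $\mathcal L_0v=0$ and the spectrum of $B$

The comparison is designed for the following problem. Consider
$$\mathcal L_0=\operatorname{div}(A\nabla)+\langle Bx,\nabla\rangle\ \text{ in }\mathbb R^N,\qquad \mathcal L=\mathcal L_0-\partial_t\ \text{ in }\mathbb R^{N+1}.$$

**Definition (hypoelliptic).** $\mathcal L$ is hypoelliptic if every distribution $u$ on an open set for which $\mathcal Lu$ is $C^\infty$ is itself $C^\infty$ there.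

We take as known that hypoellipticity of $\mathcal L$ is equivalent to (K), and we assume it throughout. "Solution" means distributional solution. If $\mathcal Lu=0$, then $u$ is $C^\infty$ after modification on a null set. If $\mathcal L_0v=0$, then $u(x,t)=v(x)$ solves $\mathcal Lu=0$, so $v$ is $C^\infty$ too. In Example 1, $\mathcal L_0=\partial_{x_1}^2+x_1\partial_{x_2}$.

A result of Priola and Zabczyk says that every *bounded* solution of $\mathcal L_0v=0$ in $\mathbb R^N$ is constant if and only if every eigenvalue of $B$ has non-positive real part. The problem, posed in "Liouville-type theorems for Kolmogorov-Fokker-Planck and Ornstein-Uhlenbeck operators", asks whether under the same spectral condition, with no further assumption on $B$, a bound from *one* side is enough. The answer is yes.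

**Theorem 1.** If $\operatorname{Re}\lambda\le0$ for every eigenvalue $\lambda$ of $B$, then every solution of $\mathcal L_0v=0$ in $\mathbb R^N$ that is bounded from below or from above is constant.

**Dimension one by hand.** Let $N=1$, $A=a$, $B=b$. Condition (K) means $a>0$. The equation $av''+bxv'=0$ gives $v'(x)=c\,e^{-bx^2/(2a)}$. If $b\le0$ and $c\ne0$, then $|v'|\ge|c|$ with constant sign, so $v$ is unbounded on both sides. Hence one-sided bounded solutions are constant. If $b>0$, then $v(x)=\int_{-\infty}^xe^{-br^2/(2a)}dr$ is positive, bounded and not constant.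

Now compare with Lemma 1. For $b\ne0$, $Q_t=\frac ab(e^{2bt}-1)$. With $x=0$ the exponent in Lemma 1 is $\frac12 e^{2bh}y^2/Q_h=\frac12y^2/R_h$, where $R_h=\frac ab(1-e^{-2bh})$. If $b<0$, then $Q_{T+h}/Q_T\to1$ as $T\to\infty$, and $R_h\to\infty$ as $h\to\infty$, so the constant tends to $1$. For $b=0$ the same was seen in Example 2. If $b>0$, both limits fail: $Q_{T+h}/Q_T\to e^{2bh}$ and $R_h\to a/b$.

**Condition (K) cannot be dropped.** For $A=\operatorname{diag}(1,0)$, $B=0$ in $\mathbb R^2$, the span of $e_2$ is a $B^T$-invariant subspace of $\ker A$. The function $v=x_2^2\ge0$ is a nonconstant solution of $\mathcal L_0v=\partial_{x_1}^2v=0$.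

## 3. Equal times: total variation and an unbounded ratio

Suppose we know that $P_Tv=v$; this is proved for one-sided bounded $v$ in Section 5. For bounded $v$ the natural move is to compare the two starting points at the *same* time:
$$|v(x)-v(y)|=|P_Tv(x)-P_Tv(y)|\le\|v\|_\infty\int|p_T(x,z)-p_T(y,z)|\,dz .$$
Substitute $z=e^{TB}y+Q_T^{1/2}s$. The integral becomes the $L^1$ distance between a standard Gaussian density and its translate by $m=Q_T^{-1/2}e^{TB}(x-y)$. Rotate $m$ onto the first axis, integrate out the other variables, and let $\varphi$ be the one-dimensional standard density: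
$$\int_{\mathbb R}|\varphi(s-|m|)-\varphi(s)|\,ds\le|m|\int_{\mathbb R}|\varphi'|\,ds=2\varphi(0)|m|=\sqrt{2/\pi}\,|m| .$$
Put
$$R_h:=e^{-hB}Q_he^{-hB^T}=2\int_0^he^{-sB}Ae^{-sB^T}ds,\qquad\text{so that}\qquad R_h^{-1}=e^{hB^T}Q_h^{-1}e^{hB}.$$
Then $|m|^2=\langle R_T^{-1}(x-y),x-y\rangle$. Lemma 2(ii) below shows that this tends to $0$ under the spectral condition, and so bounded solutions are constant.

For $v$ merely non-negative this breaks down. Smallness in $L^1$ is useless when $v$ is unbounded, since $v$ may be large exactly where the two kernels differ. We would need a bound on the ratio. But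
$$\log\frac{p_T(x,z)}{p_T(y,z)}=\big\langle Q_T^{-1}e^{TB}(x-y),\,z\big\rangle+\text{const},$$
because the two quadratic terms in $z$ are the same and cancel. For $x\ne y$ this is a nonconstant affine function of $z$, unbounded in both directions, for every $T$. The obstruction is that the two Gaussians have the same covariance. Running the second one for an extra time $h$ removes it: by (2) the covariance grows strictly, the ratio becomes bounded, and Lemma 1 gives its exact supremum. The price is the determinant factor, and the next section shows that it disappears.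

## 4. The limits $T\to\infty$ and $h\to\infty$

**Lemma 2.** Assume $\operatorname{Re}\lambda\le0$ for all eigenvalues $\lambda$ of $B$.

(i) For each $h>0$, $\ \liminf_{T\to\infty}\det Q_{T+h}/\det Q_T=1$.

(ii) For each $y$, $\ \langle Q_h^{-1}e^{hB}y,e^{hB}y\rangle=\langle R_h^{-1}y,y\rangle\to0$ as $h\to\infty$.

In Example 1, $\det Q_{T+h}/\det Q_T=(1+h/T)^4\to1$. Replacing $s$ by $-s$ in the integral for $Q_h$ gives
$$R_h=\begin{pmatrix}2h&-h^2\\-h^2&\tfrac23h^3\end{pmatrix},\qquad R_h^{-1}=\begin{pmatrix}2/h&3/h^2\\3/h^2&6/h^3\end{pmatrix}\to0 .$$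

**Step 1: determinants grow too slowly for a persistent ratio.** This proves (i). By the Jordan form, $\|e^{sB}\|$ grows at most polynomially as $s\to+\infty$. Hence so does $\|Q_t\|$, and $\det Q_t\le\|Q_t\|^N\le C(1+t)^m$ for some $C,m$. The ratio is always $\ge1$, since $Q_{T+h}\ge Q_T$ by (2). If its $\liminf$ were larger than $1$, there would be $\varepsilon>0$ and $T_0$ such that the ratio is $\ge1+\varepsilon$ for all $T\ge T_0$. Iterating, $\det Q_{T_0+nh}\ge(1+\varepsilon)^n\det Q_{T_0}$ for all $n$, which contradicts polynomial growth.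

**Step 2: no direction has finite backward energy.** This is the first half of (ii); the equality in (ii) is the formula for $R_h^{-1}$. Let
$$V=\Big\{\xi\in\mathbb C^N:\int_0^\infty|A^{1/2}e^{-sB^T}\xi|^2ds<\infty\Big\}.$$
$V$ is a linear space. If $\xi\in V$ and $t\ge0$, then $e^{-tB^T}\xi\in V$, because its integral is the integral for $\xi$ over $[t,\infty)$. Differentiating at $t=0$ in the closed space $V$ shows that $V$ is $B^T$-invariant. Suppose $V\neq0$. Then $V$ contains an eigenvector: $B^T\eta=\lambda\eta$, $\eta\ne0$. The eigenvalues of $B^T$ are those of $B$, so $\operatorname{Re}\lambda\le0$ and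
$$|A^{1/2}e^{-sB^T}\eta|^2=e^{-2s\operatorname{Re}\lambda}|A^{1/2}\eta|^2\ge|A^{1/2}\eta|^2\qquad(s\ge0).$$
Integrability forces $A^{1/2}\eta=0$, so $A\eta=0$. Since $A$ and $B$ are real, $\operatorname{Re}\eta$ and $\operatorname{Im}\eta$ lie in $\ker A$, and their real span is a nonzero $B^T$-invariant subspace of $\ker A$. This contradicts (K), so $V=0$.

**Step 3: uniformity in the direction.** This finishes (ii). By Step 2, $\langle R_h\xi,\xi\rangle=2\int_0^h|A^{1/2}e^{-sB^T}\xi|^2ds$ increases to $\infty$ for each real $\xi\ne0$. For fixed $M$ the sets $\{|\xi|=1:\langle R_h\xi,\xi\rangle\le M\}$ are compact, decrease as $h$ grows, and have empty intersection. So they are empty for large $h$. Hence $\lambda_{\min}(R_h)\to\infty$ and $R_h^{-1}\to0$. $\square$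

Part (ii) is also Priola and Zabczyk's theorem on null controllability with vanishing energy.

## 5. Non-negative solutions are reproduced by the Gaussian kernel

To use Lemma 1 on a solution $v\ge0$ we need $v(0)\le P_Tv(0)$ and $P_{T+h}v(y)\le v(y)$. The second is easy. The first says that no mass is lost at infinity, and it needs an argument because $v$ has no a priori upper bound. We prove both in the time-dependent setting, where they will be needed later.

**Lemma 3.** Let $I$ be an open interval, $u\ge0$ and $\mathcal Lu=0$ in $\mathbb R^N\times I$. Then for $s<t$ in $I$ and all $x$,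
$$u(x,t)=\int p_{t-s}(x,z)\,u(z,s)\,dz .$$
In particular, if $v\ge0$ and $\mathcal L_0v=0$ in $\mathbb R^N$, then $P_tv=v$ for all $t>0$.

**Step 0: the equations of the kernel.** These are used for integrating by parts here and for differentiating $P_tw$ in Section 8. Let $\mathcal L_0^*f=\operatorname{div}(A\nabla f)-\operatorname{div}(fBz)$. Then
$$\partial_tp_t=\mathcal L_0^*p_t\ \text{ in }z,\qquad \partial_tp_t=\mathcal L_0p_t\ \text{ in }x.\tag{3}$$
To check this, write $m=e^{tB}x$, $\zeta=z-m$ and $q=Q_t^{-1}\zeta$. Then $m'=Bm$, and $Q_t'=2e^{tB}Ae^{tB^T}$. Integrating $\frac{d}{ds}(e^{sB}Ae^{sB^T})$ over $[0,t]$ gives also $Q_t'=2A+BQ_t+Q_tB^T$. Hence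
$$\frac{\partial_tp_t}{p_t}=-\tfrac12\operatorname{tr}(Q_t^{-1}Q_t')+\tfrac12\langle Q_t'q,q\rangle+\langle q,Bm\rangle.$$
With the second formula for $Q_t'$ the right side is $-\operatorname{tr}(AQ_t^{-1})-\operatorname{tr}B+\langle Aq,q\rangle+\langle B\zeta,q\rangle+\langle Bm,q\rangle$, and $\zeta+m=z$. Since $\nabla_zp_t=-q\,p_t$, we have $\operatorname{div}(A\nabla_zp_t)=(\langle Aq,q\rangle-\operatorname{tr}(AQ_t^{-1}))p_t$ and $-\operatorname{div}(p_tBz)=(\langle q,Bz\rangle-\operatorname{tr}B)p_t$. The sum agrees. In $x$, $\nabla_xp_t=(e^{tB^T}q)p_t$. So $\operatorname{div}(A\nabla_xp_t)/p_t=\langle Ae^{tB^T}q,e^{tB^T}q\rangle-\operatorname{tr}(Ae^{tB^T}Q_t^{-1}e^{tB})=\frac12\langle Q_t'q,q\rangle-\frac12\operatorname{tr}(Q_t^{-1}Q_t')$ by the first formula for $Q_t'$, and $\langle Bx,\nabla_xp_t\rangle/p_t=\langle e^{tB}Bx,q\rangle=\langle Bm,q\rangle$. The sum agrees again.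

**Step 1: the inequality "$\ge$".** This gives the easy half and, through it, a growth bound on $u$. Recall that $u$ is $C^\infty$. Let $R>|x|$ and let $\tau_R$ be the exit time of $X^x$ from $\{|z|<R\}$. The generator of $X$ is $\operatorname{tr}(AD^2)+\langle Bx,\nabla\rangle=\mathcal L_0$. By Itô's formula and $\mathcal L_0u-\partial_tu=0$, the process $r\mapsto u(X_{r\wedge\tau_R},\,t-r\wedge\tau_R)$, $0\le r\le t-s$, is a martingale; it is bounded, since $u$ is bounded on $\{|z|\le R\}\times[s,t]$. Taking expectations at $r=0$ and $r=t-s$, and using $u\ge0$,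
$$u(x,t)\ge E\big[u(X_{t-s},s)\,1_{\tau_R>t-s}\big].$$
Paths of $X$ are continuous on $[0,\infty)$, so $\tau_R\uparrow\infty$ as $R\to\infty$. Monotone convergence gives $u(x,t)\ge\int p_{t-s}(x,z)u(z,s)dz$.

**Step 2: a Gaussian growth bound.** This controls $u$ at infinity, uniformly in time. Let $[\alpha,\beta]\subset I$ and choose $\gamma\in I$ with $\gamma>\beta$. Step 1 at $(0,\gamma)$ gives $\int p_{\gamma-s}(0,z)u(z,s)dz\le u(0,\gamma)$ for $s\in[\alpha,\beta]$. The number $\gamma-s$ stays in a compact subset of $(0,\infty)$, where $\det Q$ and $\|Q^{-1}\|$ are bounded. So $p_{\gamma-s}(0,z)\ge c_0e^{-c_1|z|^2}$ with $c_0,c_1>0$ independent of $s$, and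
$$\int e^{-c_1|z|^2}u(z,s)\,dz\le K<\infty\qquad(s\in[\alpha,\beta]).\tag{4}$$

**Step 3: for short times the kernel decays faster than $e^{-c_1|z|^2}$.** This makes the boundary terms in Step 4 vanish. For $0<\sigma\le1$ we have $\|Q_\sigma\|\le C_1\sigma$. The function $\sigma\mapsto\det Q_\sigma$ is real analytic on $\mathbb R$ and positive for $\sigma>0$, so it vanishes at $0$ to finite order, and $\det Q_\sigma\ge c\,\sigma^m$ on $(0,1]$ for some $m$ and $c>0$. The largest eigenvalue of $Q_\sigma^{-1}$ is the product of the $N-1$ other eigenvalues of $Q_\sigma$ divided by the determinant, so $\|Q_\sigma^{-1}\|\le\|Q_\sigma\|^{N-1}/\det Q_\sigma\le C\sigma^{-m}$.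

Fix $x$, put $\zeta=z-e^{\sigma B}x$ and let
$$|z|\ge R_0:=2+2\sup_{0\le\sigma\le1}|e^{\sigma B}x| .$$
Then $|\zeta|\ge|z|/2\ge1$. Since $\langle Q_\sigma^{-1}\zeta,\zeta\rangle\ge|\zeta|^2/(C_1\sigma)$ and $\nabla_zp_\sigma=-Q_\sigma^{-1}\zeta\,p_\sigma$, for some $m'$,
$$p_\sigma(x,z)+|\nabla_zp_\sigma(x,z)|\le C\sigma^{-m'}(1+|\zeta|)\,e^{-|\zeta|^2/(2C_1\sigma)} .$$
Write the exponential as $e^{-|\zeta|^2/(4C_1\sigma)}\cdot e^{-|\zeta|^2/(8C_1\sigma)}\cdot e^{-|\zeta|^2/(8C_1\sigma)}$. One of the last two factors absorbs $1+|\zeta|$, since $\sigma\le1$. The other absorbs $\sigma^{-m'}$, since $|\zeta|\ge1$ and $\sigma^{-m'}e^{-1/(8C_1\sigma)}$ is bounded on $(0,1]$. Hence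
$$p_\sigma+|\nabla_zp_\sigma|\le C_2e^{-|\zeta|^2/(4C_1\sigma)}\le C_2e^{-|z|^2/(16C_1\sigma)} .$$
Choose $\delta\in(0,1]$ with $1/(16C_1\delta)\ge c_1+1$. This $\delta$ does not depend on $x$, although $R_0$ and the other constants may. Then
$$p_\sigma(x,z)+|\nabla_zp_\sigma(x,z)|\le C_2e^{-|z|^2}e^{-c_1|z|^2}\qquad(0<\sigma\le\delta,\ |z|\ge R_0).\tag{5}$$

**Step 4: equality for short times.** We cut off in space and show that the cutoff costs nothing in the limit. Let $\chi\in C_c^\infty(\mathbb R^N)$ be radially non-increasing, $0\le\chi\le1$, $\chi=1$ on $|z|\le1$, $\chi=0$ for $|z|\ge2$, and let $\chi_R(z)=\chi(z/R)$ with $R\ge R_0$. Fix $t\in(\alpha,\beta]$. For $s\in[\alpha,t)$ with $t-s\le\delta$ put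
$$\Phi_R(s)=\int p_{t-s}(x,z)\,\chi_R(z)\,u(z,s)\,dz .$$
The integrand is smooth and has compact support in $z$. With $p=p_{t-s}(x,\cdot)$, (3) gives $\partial_s p=-\mathcal L_0^*p$, and $\partial_su=\mathcal L_0u$. Integrating by parts,
$$\Phi_R'(s)=\int u\,\big[\mathcal L_0^*(\chi_Rp)-\chi_R\mathcal L_0^*p\big]dz=\int u\,\big[2\langle A\nabla\chi_R,\nabla p\rangle+p\operatorname{div}(A\nabla\chi_R)-p\langle Bz,\nabla\chi_R\rangle\big]dz .$$
The derivatives of $\chi_R$ live on $R\le|z|\le2R$, with $|\nabla\chi_R|\le C/R$ and $|D^2\chi_R|\le C/R^2$, while $|Bz|\le2R\|B\|$ there. So the bracket is at most $C(p+|\nabla p|)1_{R\le|z|\le2R}$ in absolute value, with $C$ independent of $R$ and $s$. By (5) and (4), with a possibly larger $C$,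
$$|\Phi_R'(s)|\le C\int_{|z|\ge R}e^{-|z|^2}e^{-c_1|z|^2}u(z,s)\,dz\le CKe^{-R^2}.$$
As $s\uparrow t$, the law $p_{t-s}(x,\cdot)$ has mean tending to $x$ and covariance tending to $0$, while $\chi_Ru(\cdot,s)\to\chi_Ru(\cdot,t)$ uniformly. So $\Phi_R(s)\to\chi_R(x)u(x,t)=u(x,t)$, because $|x|\le R_0\le R$. Since $t-s\le\delta\le1$,
$$|u(x,t)-\Phi_R(s)|\le CKe^{-R^2}.$$
Let $R\to\infty$. The functions $\chi_R$ increase to $1$, so monotone convergence yields the identity for $s<t$ in $[\alpha,\beta]$ with $t-s\le\delta$.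

**Step 5: all times.** Given $s<t$ in $I$, take $[\alpha,\beta]=[s,t]$ and divide it into steps of length at most $\delta$. The short-time identity holds on each step for every $x$, because $\delta$ does not depend on $x$. Compose the steps with Tonelli's theorem and the Chapman–Kolmogorov identity $\int p_\sigma(x,w)p_\tau(w,z)dw=p_{\sigma+\tau}(x,z)$. The latter holds for a.e. $z$, which suffices: $X_{\sigma+\tau}$ is $e^{\tau B}X_\sigma$ plus an independent centered Gaussian with covariance $Q_\tau$, and $e^{\tau B}Q_\sigma e^{\tau B^T}+Q_\tau=Q_{\sigma+\tau}$. The last assertion of the lemma is the case $u(x,t)=v(x)$, $I=\mathbb R$. $\square$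

## 6. The value at the origin is the minimum

We prove Theorem 1. Constants solve $\mathcal L_0v=0$, so replacing $v$ by $\pm v+\text{const}$ we may assume $v\ge0$.

**Step 1: $v(0)\le v(y)$.** Here the comparison is used. Fix $y$ and $h>0$. Take $x=0$ in Lemma 1; then $x-e^{hB}y=-e^{hB}y$ and the exponent is $\frac12\langle R_h^{-1}y,y\rangle$. Multiply by $v(z)\ge0$, integrate, and use Lemma 3 on both sides:
$$v(0)=P_Tv(0)\le\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}e^{\frac12\langle R_h^{-1}y,y\rangle}\,P_{T+h}v(y)=\Big(\frac{\det Q_{T+h}}{\det Q_T}\Big)^{1/2}e^{\frac12\langle R_h^{-1}y,y\rangle}\,v(y).$$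
Only the determinant ratio depends on $T$. Taking $\liminf_{T\to\infty}$ with $h$ fixed, Lemma 2(i) gives $v(0)\le e^{\frac12\langle R_h^{-1}y,y\rangle}v(y)$. Letting $h\to\infty$, Lemma 2(ii) gives $v(0)\le v(y)$.

**Step 2: a minimum forces constancy.** By Lemma 3,
$$0=P_1v(0)-v(0)=\int p_1(0,z)\,\big(v(z)-v(0)\big)\,dz .$$
The integrand is continuous and non-negative and $p_1>0$, so $v\equiv v(0)$. $\blacksquare$

The origin is special because $e^{tB}0=0$: with $x=0$, the vector $x-e^{hB}y$ is $-e^{hB}y$, which is what Lemma 2(ii) controls.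

## 7. A Harnack inequality with constant $e^{\mu^*h}$

For general $B$ the only change is the growth of $\det Q_T$. Put
$$\mu^*=\sum_{\operatorname{Re}\lambda>0}\operatorname{Re}\lambda\ \ge0,$$
the sum over the eigenvalues of $B$ with algebraic multiplicity. Thus $\mu^*=0$ exactly when all eigenvalues have non-positive real part; in dimension one, $\mu^*=\max(b,0)$.

**Theorem 2 (any $B$; Harnack inequality for ancient solutions).** Let $-\infty<b\le\infty$, $u\ge0$ and $\mathcal Lu=0$ in $\mathbb R^N\times(-\infty,b)$. Then for $x,y\in\mathbb R^N$, $h>0$, $t+h<b$,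
$$u(x,t)\le e^{\mu^*h}\exp\Big(\tfrac12\big\langle Q_h^{-1}(x-e^{hB}y),\,x-e^{hB}y\big\rangle\Big)\,u(y,t+h).$$
If $\operatorname{Re}\lambda\le0$ for all $\lambda$ (so $\mu^*=0$), the constant is optimal for every $x,y,h$. For general $B$ it is optimal when $x=y=0$.

**Step 1: split off the unstable part.** We want to bound the growth of $\det Q_t$. Let the rows of $\Pi$ ($k\times N$) be a basis of the real $B^T$-invariant space of generalized eigenvectors of $B^T$ for the eigenvalues with $\operatorname{Re}\lambda>0$, and the rows of $\Pi_0$ a basis of the corresponding space for $\operatorname{Re}\lambda\le0$. Invariance means $\Pi B=B_u\Pi$ and $\Pi_0B=B_0\Pi_0$, where $B_u$ carries the eigenvalues with $\operatorname{Re}\lambda>0$ and $B_0$ the others. As $B_u$ is real, $\operatorname{tr}B_u=\mu^*$. The matrix $M=\binom{\Pi}{\Pi_0}$ is invertible. (If $k=0$ or $k=N$, one of the blocks is absent.) Put $A_u=\Pi A\Pi^T$ and $A_0=\Pi_0A\Pi_0^T$. Since $\Pi e^{sB}=e^{sB_u}\Pi$, and similarly for $\Pi_0$, the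 diagonal blocks of $MQ_tM^T$ are
$$Q_t^u=2\int_0^te^{sB_u}A_ue^{sB_u^T}ds=e^{tB_u}R^u_te^{tB_u^T},\quad R_t^u=2\int_0^te^{-sB_u}A_ue^{-sB_u^T}ds,\quad Q^0_t=2\int_0^te^{sB_0}A_0e^{sB_0^T}ds .$$

**Step 2: determinant growth.** $R_t^u$ is bounded in $t$, because $e^{-sB_u}$ decays exponentially, so $\det Q^u_t=e^{2\mu^*t}\det R^u_t\le Ce^{2\mu^*t}$. The matrix $Q_t^0$ grows at most polynomially. Fischer's inequality says that a positive definite matrix with diagonal blocks $D_1,D_2$ and off-diagonal block $E$ has determinant $\det D_1\det(D_2-E^TD_1^{-1}E)\le\det D_1\det D_2$. Applied to $MQ_tM^T$, it gives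
$$\det Q_t\le C(1+t)^me^{2\mu^*t}.$$
Therefore
$$\liminf_{T\to\infty}\frac{\det Q_{T+h}}{\det Q_T}\le e^{2\mu^*h}.\tag{6}$$
Otherwise there are $\varepsilon>0$ and $T_0$ with $\det Q_{T_0+nh}\ge(e^{2\mu^*h}+\varepsilon)^n\det Q_{T_0}$ for all $n$, which contradicts the growth bound.

**Step 3: the inequality.** For every $T>0$, Lemma 3 on $I=(-\infty,b)$ with initial time $t-T$ gives
$$u(x,t)=\int p_T(x,z)u(z,t-T)dz,\qquad u(y,t+h)=\int p_{T+h}(y,z)u(z,t-T)dz .$$
This is where it matters that $u$ is defined for all past times. Multiply Lemma 1 by $u(z,t-T)$, integrate, and let $T\to\infty$ along a sequence realizing the $\liminf$ in (6). The square root of the ratio contributes at most $e^{\mu^*h}$.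

**Step 4: optimality when $\mu^*=0$.** We exhibit solutions with equality. For $\xi\in\mathbb R^N$ and $t\in\mathbb R$ let
$$u_\xi(x,t)=\exp\big(\langle\xi,e^{tB}x\rangle+\tfrac12\langle Q_t\xi,\xi\rangle\big),$$
with $Q_t$ given by the same integral for $t\le0$. Put $\eta=e^{tB^T}\xi$. Then $\partial_tu_\xi=(\langle\eta,Bx\rangle+\langle A\eta,\eta\rangle)u_\xi$ and $\nabla u_\xi=\eta u_\xi$, so $\mathcal L_0u_\xi$ is the same expression and $\mathcal Lu_\xi=0$ in $\mathbb R^{N+1}$. With $w=x-e^{hB}y$,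
$$\frac{u_\xi(x,0)}{u_\xi(y,h)}=\exp\big(\langle\xi,w\rangle-\tfrac12\langle Q_h\xi,\xi\rangle\big),$$
and $\xi=Q_h^{-1}w$ makes this $\exp(\frac12\langle Q_h^{-1}w,w\rangle)$, the constant of the theorem. For times $t,t+h$ instead of $0,h$, translate $u_\xi$ in time.

**Step 5: optimality at $x=y=0$.** If $\mu^*=0$, this is Step 4. Let $\mu^*>0$. We build a positive solution of $\mathcal Lu=0$ that decays exactly like $e^{-\mu^*t}$ at $x=0$. Let
$$R=2\int_0^\infty e^{-sB_u}A_ue^{-sB_u^T}ds .$$
*The pair $(A_u,B_u)$ satisfies (K).* Let $E\subset\ker A_u$ be $B_u^T$-invariant. For $\xi\in E$, $\langle A\Pi^T\xi,\Pi^T\xi\rangle=\langle A_u\xi,\xi\rangle=0$, so $\Pi^TE\subset\ker A$. And $B^T\Pi^T=\Pi^TB_u^T$, so $\Pi^TE$ is $B^T$-invariant. By (K), $\Pi^TE=0$, and $E=0$ since $\Pi^T$ is injective.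

*$R$ is positive definite and $B_uR+RB_u^T=2A_u$.* If $\langle R\xi,\xi\rangle=0$, then $A_u^{1/2}e^{-sB_u^T}\xi=0$ for $s\ge0$, hence for all $s$, and $\xi=0$ by the argument of Section 1. Integrating $-\frac{d}{ds}(e^{-sB_u}A_ue^{-sB_u^T})$ over $[0,\infty)$ gives $A_u=\frac12(B_uR+RB_u^T)$.

Let $H=R^{-1}$. Multiplying the last identity by $H$ on both sides, $HB_u+B_u^TH=2HA_uH$, so $\langle HB_uy,y\rangle=\langle A_uHy,Hy\rangle$. Also $\operatorname{tr}(A_uH)=\frac12\operatorname{tr}(B_u+RB_u^TH)=\operatorname{tr}B_u=\mu^*$. For $g(y)=e^{-\frac12\langle Hy,y\rangle}$ on $\mathbb R^k$ we have $\nabla g=-Hy\,g$, hence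
$$\operatorname{div}(A_u\nabla g)+\langle B_uy,\nabla g\rangle=\big(\langle A_uHy,Hy\rangle-\operatorname{tr}(A_uH)-\langle HB_uy,y\rangle\big)g=-\mu^*g .$$
Let $v_*(x)=g(\Pi x)>0$. Then $\nabla v_*=\Pi^T(\nabla g)(\Pi x)$, so $\operatorname{div}(A\nabla v_*)=\operatorname{div}(A_u\nabla g)(\Pi x)$ and $\langle Bx,\nabla v_*\rangle=\langle B_u\Pi x,(\nabla g)(\Pi x)\rangle$. Thus
$$\mathcal L_0v_*=-\mu^*v_*,\tag{7}$$
and $u=e^{-\mu^*t}v_*$ is a positive solution of $\mathcal Lu=0$ in $\mathbb R^{N+1}$. Since $v_*(0)=1$, $u(0,t)=e^{\mu^*h}u(0,t+h)$, which is equality in Theorem 2 at $x=y=0$. $\blacksquare$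

In dimension one with $B=\beta>0$ and $A=a$ we get $R=a/\beta$ and $v_*=e^{-\beta x^2/(2a)}$. Directly, $v_*'=-\frac\beta axv_*$, so $av_*''=-\beta v_*+\frac{\beta^2}ax^2v_*$ and $\beta xv_*'=-\frac{\beta^2}ax^2v_*$. They add up to $-\beta v_*$.

## 8. Five equivalent forms of the spectral condition

**Theorem 3 (classification).** The following are equivalent:

1. all eigenvalues of $B$ have non-positive real part;
2. all one-sided bounded solutions of $\mathcal L_0v=0$ in $\mathbb R^N$ are constant;
3. all bounded solutions of $\mathcal L_0v=0$ in $\mathbb R^N$ are constant;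
4. all one-sided bounded solutions of $\mathcal Lu=0$ in $\mathbb R^{N+1}$ that are periodic in $t$ are constant;
5. for each $\mu>0$ the only non-negative solution of $\mathcal L_0v=-\mu v$ in $\mathbb R^N$ is $v\equiv0$.

Moreover, for any $B$: $\mathcal L_0v=-\mu v$ has no non-negative solution $v\not\equiv0$ if $\mu>\mu^*$, and it has a positive solution for $\mu=\mu^*$.

Periodicity in item 4 cannot be omitted: for $A=I$, $B=0$ the function $u=e^{x_1+t}$ is a positive nonconstant solution of $\Delta u=\partial_tu$ in $\mathbb R^{N+1}$.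

**Step 1: the threshold statement, and (1)⇔(5).** Let $\mu>\mu^*$, $v\ge0$, $\mathcal L_0v=-\mu v$. Then $u=e^{-\mu t}v$ solves $\mathcal Lu=0$ in $\mathbb R^{N+1}$, so $v$ is smooth. Use Theorem 2 with $x=0$, $t=0$. For $h\ge1$ we have $R_h\ge R_1$, hence $R_h^{-1}\le R_1^{-1}$, and
$$v(0)\le e^{(\mu^*-\mu)h}\,e^{\frac12\langle R_1^{-1}y,y\rangle}\,v(y)\to0\qquad(h\to\infty).$$
So $v(0)=0$. Lemma 3 between the times $-1$ and $0$ gives $0=v(0)=e^\mu\int p_1(0,z)v(z)\,dz$, and $v\equiv0$ because $p_1>0$ and $v\ge0$ is continuous. For $\mu=\mu^*$ a positive solution is $v_*$ from (7) if $\mu^*>0$, and $v\equiv1$ if $\mu^*=0$.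

If (1) holds, then $\mu^*=0$ and the first part, for every $\mu>0$, is (5). If (1) fails, then $\mu^*>0$ and the positive solution for $\mu=\mu^*$ violates (5).

**Step 2: (1)⇒(4).** Here Theorem 2 replaces the limit $T\to\infty$, and periodicity supplies arbitrarily large $h$. Let $u$ have period $\tau>0$ in $t$; replacing $u$ by $\pm u+\text{const}$, let $u\ge0$. Theorem 2 with $\mu^*=0$ and $x=0$ gives $u(0,t)\le e^{\frac12\langle R_h^{-1}y,y\rangle}u(y,t+h)$. Given $s,t\in\mathbb R$, take $h=s-t+n\tau$ with $n\to\infty$. Then $u(y,t+h)=u(y,s)$, and Lemma 2(ii) yields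
$$u(0,t)\le u(y,s)\qquad\text{for all }s,t\in\mathbb R,\ y\in\mathbb R^N .$$
With $y=0$, and $s,t$ interchanged, $u(0,\cdot)$ is a constant $c$, and then $u\ge c$ everywhere. Since $c=u(0,t)=\int p_1(0,z)u(z,t-1)dz$ by Lemma 3 and $\int p_1(0,z)\,dz=1$, the continuous non-negative function $u(\cdot,t-1)-c$ vanishes identically, for every $t$. So $u\equiv c$.

**Step 3: (4)⇒(2)⇒(3).** A solution of $\mathcal L_0v=0$, viewed as a function of $(x,t)$, is periodic in $t$ and solves $\mathcal Lu=0$; so (4) implies (2). A bounded function is bounded from one side, so (2) implies (3).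

**Step 4: (3)⇒(1), an invariant function along an unstable direction.** This is the direction of Priola and Zabczyk; here is a proof for completeness. Suppose (1) fails: $B^T\eta=\lambda\eta$ with $0\ne\eta\in\mathbb C^N$, $\operatorname{Re}\lambda>0$, and $\eta$ chosen real if $\lambda$ is real. We construct a bounded nonconstant solution. Let $Y_r=\eta^TX_r^x$ (no conjugation). As $\eta^TB=\lambda\eta^T$, we have $dY=\lambda Y\,dr+\sqrt2(A^{1/2}\eta)^TdW$, so
$$e^{-\lambda r}Y_r=\eta^Tx+\sqrt2\int_0^re^{-\lambda s}(A^{1/2}\eta)^TdW_s .$$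
The stochastic integral is a martingale bounded in $L^2$, since $2\int_0^\infty e^{-2s\operatorname{Re}\lambda}|A^{1/2}\eta|^2ds<\infty$. Hence the right side converges almost surely to $\eta^Tx+G$, where $G=\sqrt2\int_0^\infty e^{-\lambda s}(A^{1/2}\eta)^TdW_s$. Define
$$F(z)=\cos\Big(\arg z-\tfrac{\operatorname{Im}\lambda}{\operatorname{Re}\lambda}\log|z|\Big)\ (z\ne0),\qquad F(0)=0 .$$
Multiplying $z$ by $e^{-\lambda t}$ lowers $\arg z$ by $t\operatorname{Im}\lambda$ and $\log|z|$ by $t\operatorname{Re}\lambda$, so the phase does not change, modulo $2\pi$, and $F(e^{-\lambda t}z)=F(z)$. Put $w(x)=E\,F(\eta^Tx+G)$. This is Borel by Fubini's theorem, and $|w|\le1$.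

**Step 5: $w$ solves $\mathcal L_0w=0$.** Split the stochastic integral at time $t>0$:
$$\eta^Tx+G=e^{-\lambda t}\big(\eta^TX_t^x+G'\big),\qquad G'=\sqrt2\int_0^\infty e^{-\lambda s}(A^{1/2}\eta)^TdW_{t+s} .$$
$G'$ has the law of $G$ and depends only on increments of $W$ after time $t$, so it is independent of $X_t^x$. By invariance of $F$, $w(x)=E\,F(\eta^TX_t^x+G')=E\,w(X^x_t)=P_tw(x)$. For $(x,t)$ in a compact subset of $\mathbb R^N\times(0,\infty)$, each derivative of $p_t(x,z)$ in $(x,t)$ is bounded by a polynomial in $|z|$ times $e^{-c|z|^2}$ for some $c>0$. Since $w$ is bounded, we may differentiate under the integral: $(x,t)\mapsto P_tw(x)$ is smooth for $t>0$ and by (3) it solves $\mathcal Lu=0$. It equals $w(x)$, which does not depend on $t$, so $\mathcal L_0w=0$.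

**Step 6: $w$ is not constant.** We show that far away $w(x)$ is close to $F(\eta^Tx)$. The function $\ell\mapsto F(e^\ell)=\cos\big(\operatorname{Im}\ell-\frac{\operatorname{Im}\lambda}{\operatorname{Re}\lambda}\operatorname{Re}\ell\big)$ is Lipschitz on $\mathbb C$, with some constant $L$. When $|G|<|z|/2$, using the principal logarithm, $|F(z+G)-F(z)|\le L\,|\log(1+G/z)|$. This tends to $0$ almost surely as $|z|\to\infty$, and the difference is always at most $2$. By dominated convergence, $E\,F(z+G)-F(z)\to0$ as $|z|\to\infty$.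

If $\lambda\notin\mathbb R$, then $\operatorname{Re}\eta$ and $\operatorname{Im}\eta$ are linearly independent; otherwise $\eta$ would be a complex multiple of a real vector, which would be a real eigenvector of the real matrix $B^T$ with a nonreal eigenvalue. So $x\mapsto\eta^Tx$ maps $\mathbb R^N$ onto $\mathbb C$, and on every circle $|z|=\rho$ the phase takes all values, so $F$ takes both values $\pm1$ there. If $\lambda\in\mathbb R$, then $x\mapsto\eta^Tx$ maps onto $\mathbb R$, and on $\mathbb R$ we have $F=\operatorname{sign}$, because $\arg$ is $0$ or $\pi$ and $\operatorname{Im}\lambda=0$. In both cases $F(\eta^Tx)$ takes the values $1$ and $-1$ at points with $|\eta^Tx|$ arbitrarily large. Hence $\sup w=1$ and $\inf w=-1$. So $w$ is a bounded nonconstant solution of $\mathcal L_0w=0$, which contradicts (3).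

Steps 2, 3 and 4–6 give (1)⇒(4)⇒(2)⇒(3)⇒(1), and Step 1 gives (1)⇔(5) together with the threshold statement. $\blacksquare$
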